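\title{A star compact topological group that is not countably compact}

\begin{abstract}
A space is star compact if every open cover has a compact set whose star is the whole space. We show in ZFC that a star compact topological group need not be countably compact: a counterexample is a subgroup of $\mathbb Z_2^{\omega_1}$, and it has the least possible weight and cardinality. The main tool is that in a product of compact spaces the union of at most $\lambda$ many $\Sigma_\lambda$-products is star compact; the bound $\lambda$ cannot be raised to $\lambda^+$. It follows that star compact groups have closed discrete subsets of arbitrarily large cardinality, and that a compact abelian group has a dense star compact subgroup that is not countably compact if and only if it is not metrizable.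
\end{abstract}

\section{The question}\label{sec:question}

All spaces are Tychonoff, and all topological groups are Hausdorff, hence Tychonoff. For an open cover $\mathcal U$ of a space $X$ and a set $Y\subset X$, the \emph{star} of $Y$ with respect to $\mathcal U$ is
\[
\operatorname{St}(Y,\mathcal U)=\bigcup\{U\in\mathcal U: U\cap Y\neq\emptyset\}.
\]
It consists of the points that share a member of $\mathcal U$ with some point of $Y$. If $\mathcal P$ is a class of spaces, $X$ is \emph{star-$\mathcal P$} if for every open cover $\mathcal U$ of $X$ there is a subspace $Y\in\mathcal P$ with $\operatorname{St}(Y,\mathcal U)=X$. Thus one asks how small a set can be from which, at the scale given by $\mathcal U$, every point is one step away. The classes of finite and of compact spaces give the \emph{star finite} and the \emph{star compact} spaces.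

Recall that $X$ is \emph{countably compact} if every countable open cover has a finite subcover; equivalently, if $X$ has no infinite closed discrete subset. A set $D\subset X$ is closed and discrete if and only if every point of $X$ has a neighborhood that contains only finitely many points of $D$; such a neighborhood can be shrunk so that it contains at most one. The space $X$ is \emph{pseudocompact} if every continuous function $X\to\mathbb R$ is bounded.

\begin{proposition}\label{prop:chain}
\begin{enumerate}
\item[(a)] A space is countably compact if and only if it is star finite.
\item[(b)] A star compact space is pseudocompact.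
\item[(c)] A normal pseudocompact space is countably compact, and a metrizable pseudocompact space is compact.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\mathcal U$ be an open cover of $X$ such that no finite set has star $X$. Choose recursively $x_n\notin\operatorname{St}(\{x_m:m<n\},\mathcal U)$. The points $x_n$ are distinct and no member of $\mathcal U$ contains two of them, so they form an infinite closed discrete set. Conversely, let $D=\{d_n:n<\omega\}$ be infinite, closed and discrete. By regularity there are open sets $V_n\ni d_n$ with $\overline{V_n}\cap D=\{d_n\}$. The sets $U_n=V_n\setminus\bigcup_{m<n}\overline{V_m}$ are pairwise disjoint neighborhoods of the points $d_n$. In the cover $\{X\setminus D\}\cup\{U_n:n<\omega\}$ the only member that contains $d_n$ is $U_n$, and a finite set misses some $U_n$; so its star misses $d_n$.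

(b) Let $f:X\to\mathbb R$ be continuous, and let $K$ be a compact set with star $X$ with respect to the cover $\{f^{-1}((k-1,k+1)):k\in\mathbb Z\}$. If $|f|\le M$ on $K$, then $|f|<M+2$ on $X$.

(c) If $\{d_n:n<\omega\}$ is an infinite closed discrete subset of a normal space, then $d_n\mapsto n$ extends to an unbounded continuous function by the Tietze extension theorem. Metrizable spaces are normal, and countably compact metrizable spaces are compact.
\end{proof}

So star compactness lies between countable compactness and pseudocompactness, and for normal spaces the three properties coincide. Without normality, a compact set can do more than a finite one.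

\begin{example}\label{ex:plank}
Let $T=\bigl((\omega_1+1)\times(\omega+1)\bigr)\setminus\{(\omega_1,\omega)\}$, with the order topology on the factors. The edge $D=\{\omega_1\}\times\omega$ is an infinite closed discrete subset of $T$. The rest $T\setminus D=\omega_1\times(\omega+1)$ is countably compact, since each of its countable subsets lies in a compact set $(\beta+1)\times(\omega+1)$. Let $\mathcal U$ be an open cover of $T$. By Proposition~\ref{prop:chain}(a) the star of some finite set $F$ contains $T\setminus D$. For each $n$ choose $U_n\in\mathcal U$ and $\alpha_n<\omega_1$ with $[\alpha_n,\omega_1]\times\{n\}\subset U_n$, and let $\alpha=\sup_n\alpha_n<\omega_1$. The compact set $L=\{\alpha\}\times(\omega+1)$ meets every $U_n$, so $\operatorname{St}(F\cup L,\mathcal U)=T$. The points $(\omega_1,n)$ have no accumulation point in $T$, but each can be replaced by a nearby point $(\alpha,n)$, and these do accumulate.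
\end{example}

The space $T$ is far from homogeneous, and in a topological group $G$ there is a reason to expect that compact sets can be traded for finite ones. Let $G$ be star compact, let $U$ be an open neighborhood of the identity, and let $V=V^{-1}$ be an open neighborhood of the identity with $V^3\subset U$. Take a compact set $K$ whose star with respect to $\{xV:x\in G\}$ is $G$. If $g$ and $k$ lie in the same set $xV$, then $g\in kV^2$; hence $G=KV^2$. Since $K\subset FV$ for a finite set $F$, we get $G=FU$. So for every cover by the translates of one open neighborhood of the identity, a finite set already has star $G$. If this extended to all open covers, $G$ would be countably compact. This leads to the following question, which is Problem~4.10 of~\cite{stars}: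

\begin{quote}
\emph{Must every star compact topological group be countably compact?}
\end{quote}

The answer is no: the phenomenon of Example~\ref{ex:plank} occurs in groups. No set-theoretic assumptions beyond ZFC are used in this paper.

\section{$\Sigma$-products and the results}\label{sec:results}

An ordinal is the set of smaller ordinals. For an infinite cardinal $\lambda$, the next cardinal $\lambda^+$ is regular: the supremum of at most $\lambda$ ordinals below $\lambda^+$ is below $\lambda^+$. We write $[\kappa]^{<\omega}$ for the set of finite subsets of $\kappa$, $w(X)$ for the weight of $X$ (the least cardinality of a base), $\mathbb Z_2$ for the discrete group of order two, and $1_P$ for the characteristic function of $P$.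

Let $X_i$ $(i\in I)$ be compact spaces. For points $x,g$ of $\prod_{i\in I} X_i$, a set $A\subset I$ and an infinite cardinal $\lambda$, put
\[
\Delta(x,g)=\{i\in I:x_i\neq g_i\},\qquad Q(g,A)=\{x:\Delta(x,g)\subset A\},\qquad \Sigma_\lambda(g)=\{x:|\Delta(x,g)|\le\lambda\}.
\]
The \emph{face} $Q(g,A)$ is a copy of $\prod_{i\in A}X_i$, so it is compact, and $\Sigma_\lambda(g)$ is the union of the faces $Q(g,A)$ with $|A|\le\lambda$. The set $\Sigma_\lambda(g)$ is dense in the product, because a basic open set restricts only finitely many coordinates. It is countably compact, because each of its countable subsets lies in one face $Q(g,A)$ with $|A|\le\lambda$. If the $X_i$ are groups and $e$ is the identity of the product, then $\Sigma_\lambda=\Sigma_\lambda(e)$ is a normal subgroup. Since $\Delta(xh^{-1},e)=\Delta(x,h)$, its cosets are the sets $\Sigma_\lambda h=\Sigma_\lambda(h)$.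

For $x\in\mathbb Z_2^{\omega_1}$ let $\operatorname{supp}x=\Delta(x,0)$.

\begin{theorem}\label{thm:example}
Let $\omega_1=\bigsqcup_{n<\omega}P_n$ with every $P_n$ uncountable. Let $\Sigma=\{x\in\mathbb Z_2^{\omega_1}:|\operatorname{supp}x|\le\omega\}$, let $C$ be the countable subgroup of $\mathbb Z_2^{\omega_1}$ generated by the functions $1_{P_n}$, and let $G=\Sigma+C$, with the topology inherited from the compact group $\mathbb Z_2^{\omega_1}$. Then $G$ is a Hausdorff topological group that is star compact but not countably compact.
\end{theorem}

The group $G$ is a union of countably many cosets of $\Sigma=\Sigma_\omega$, and its star compactness is a case of the next theorem.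

\begin{theorem}\label{thm:union}
Let $X_i$ $(i\in I)$ be compact Hausdorff spaces, let $\lambda$ be an infinite cardinal, and let $g_\nu\in\prod_{i\in I} X_i$ for $\nu<\lambda$. Then $X=\bigcup_{\nu<\lambda}\Sigma_\lambda(g_\nu)$ is star compact. In particular, if the $X_i$ are compact groups and $\Sigma_\lambda\le G\le\prod_{i\in I} X_i$ with $[G:\Sigma_\lambda]\le\lambda$, then $G$ is star compact.
\end{theorem}

The failure of countable compactness can be made as strong as one likes, and the bound on the index in Theorem~\ref{thm:union} is sharp.

\begin{theorem}\label{thm:large}
Let $\lambda$ be an infinite cardinal and let $M_i$ $(i\in I)$ be nontrivial compact groups with $|I|\ge\lambda^+$. Then $\prod_{i\in I}M_i$ has a dense star compact subgroup that contains a closed discrete subset of cardinality $\lambda$.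
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every infinite cardinal $\lambda$ there are a set $I$ with $|I|=\lambda^+$ and a group $\Sigma_\lambda\le G\le\mathbb Z_2^{I}$ with $[G:\Sigma_\lambda]=\lambda^+$ such that $G$ is not star compact.
\end{theorem}

Finally, among compact abelian groups one can say exactly which have a dense subgroup that answers the question.

\begin{theorem}\label{thm:abelian}
A compact abelian group $K$ has a dense star compact subgroup that is not countably compact if and only if $K$ is not metrizable. More generally, if $w(K)\ge\lambda^+$ for an infinite cardinal $\lambda$, then $K$ has a dense star compact subgroup with a closed discrete subset of cardinality $\lambda$.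
\end{theorem}

\section{The group $\Sigma+C$ and two of its covers}\label{sec:covers}

In this section $G=\Sigma+C$ is the group of Theorem~\ref{thm:example}. The elements of $C$ are the functions $1_{\bigcup_{i\in F}P_i}$ with $F\subset\omega$ finite.

\begin{lemma}\label{lem:notcc}
The points $h_n=1_{P_0\cup\dots\cup P_n}$ $(n<\omega)$ form an infinite closed discrete subset of $G$.
\end{lemma}

\begin{proof}
The points $h_n\in C$ are distinct, and they converge in $\mathbb Z_2^{\omega_1}$ to the constant function $\mathbf 1$, since $h_n(\beta)=1$ whenever $\beta\in P_m$ and $n\ge m$. If $c=1_{\bigcup_{i\in F}P_i}$, then $\Delta(\mathbf 1,c)$ contains the uncountable set $P_m$ for any $m\notin F$, so $\mathbf 1\notin\Sigma+c$. Hence $\mathbf 1\notin G$. A point $x\in G$ and $\mathbf 1$ have disjoint neighborhoods, and the one of $x$ contains only finitely many $h_n$.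
\end{proof}

Why should $G$ be star compact? Each coset of $\Sigma$ is countably compact, so for a given cover it lies in the star of a finite set. But there are infinitely many cosets, and the union of these finite sets may contain all the $h_n$, in which case no compact subset of $G$ contains it. As in Example~\ref{ex:plank} we move the points. For $x\in G$ and a finite set $D\subset\omega_1$, the \emph{shadow} of $x$ on $D$ is the point that equals $x$ on $D$ and $0$ elsewhere. It belongs to $\Sigma$, and it lies in every basic neighborhood of $x$ that restricts only coordinates in $D$. The set of all shadows is dense in $\mathbb Z_2^{\omega_1}$, so we must select shadows whose closure stays inside $\Sigma$. The next two examples show two ways in which this happens.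

\begin{example}[countably many coordinates]\label{ex:root}
Let $U_n$ be any open neighborhood of $h_n$ in $G$, and let $\mathcal U$ consist of the sets $U_n$ and of $G\setminus\{h_n:n<\omega\}$. If the $U_n$ are pairwise disjoint, no finite set has star $G$. Each $U_n$ contains a basic neighborhood of $h_n$ that restricts the coordinates in a finite set $D_n$. The set $R=\bigcup_nD_n$ is countable, so the face $Q(0,R)$ is a compact subset of $\Sigma$. It contains the shadow of $h_n$ on $D_n$, which lies in $U_n$, and it contains $0\in G\setminus\{h_n:n<\omega\}$. Hence $\operatorname{St}(Q(0,R),\mathcal U)=G$.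
\end{example}

\begin{example}[disjoint blocks]\label{ex:blocks}
Enumerate $P_0=\{p_\alpha:\alpha<\omega_1\}$ without repetitions and let
\[
U^i_\alpha=\{x\in G:x(p_\alpha)=x(p_{\alpha+1})=i\}\qquad(i\in\mathbb Z_2,\ \alpha<\omega_1).
\]
Every $x\in G$ is constant on $P_0$ outside a countable set, so there is $i$ with $x\in U^i_\alpha$ for all large $\alpha$. Thus the sets $U^i_\alpha$ form a cover $\mathcal U$ of $G$.

No face $Q(0,R)$ with $R$ countable has star $G$. Take a limit ordinal $\delta<\omega_1$ with $p_\alpha\notin R$ for $\alpha\ge\delta$. Let $x$ vanish outside $P_0$, let $x(p_\alpha)=1$ for $\alpha\ge\delta$, and let $x(p_{\eta+k})=k\bmod 2$ for $\eta+k<\delta$, where $\eta$ is zero or a limit and $k<\omega$. Then $x\in\Sigma+1_{P_0}$. For $\alpha<\delta$ we have $\alpha+1<\delta$ and $x(p_\alpha)\ne x(p_{\alpha+1})$. So only the sets $U^1_\alpha$ with $\alpha\ge\delta$ contain $x$, and they miss $Q(0,R)$.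

Nevertheless a compact subset of $\Sigma$ suffices. For a limit ordinal $\alpha$ let $y_\alpha$ be the shadow of $1_{P_0}$ on the block $\{p_\alpha,p_{\alpha+1}\}$. These blocks are pairwise disjoint, so a basic neighborhood of $0$ contains all but finitely many $y_\alpha$, and $K=\{0\}\cup\{y_\alpha:\alpha\text{ limit}\}$ is compact. Every $x\in G$ lies in some $U^0_\alpha\ni0$ or in some $U^1_\alpha\ni y_\alpha$ with $\alpha$ limit, so $\operatorname{St}(K,\mathcal U)=G$. The two-point set $\{0,1_{P_0}\}$ also has star $G$; the example shows what takes the place of $1_{P_0}$ inside $\Sigma$.
\end{example}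

For an arbitrary cover the two devices are combined: the compact set consists of the points whose support lies in a fixed countable root together with one block out of a disjoint family.

\section{Unions of $\Sigma_\lambda$-products}\label{sec:union}

We first check that a root and disjoint blocks give a compact set. The blocks need not be finite.

\begin{lemma}\label{lem:blocks}
Let $X_i$ $(i\in I)$ be compact Hausdorff spaces, $g\in\prod_{i\in I} X_i$ and $R\subset I$, and let $(B_t)_{t\in T}$ be a nonempty family of pairwise disjoint subsets of $I\setminus R$. Then $K=\bigcup_{t\in T}Q(g,R\cup B_t)$ is compact.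
\end{lemma}

\begin{proof}
We show that $K$ is closed in the product. For each $i$ the set $O_i=\{y:y_i\ne g_i\}$ is open. Let $z\notin K$. If $\Delta(z,g)$ contains an index $i\notin R\cup\bigcup_tB_t$, then $O_i$ contains $z$ and misses $K$. Otherwise $\Delta(z,g)\setminus R$ is covered by the blocks but, as $z\notin K$, not by one of them. So there are $i,j\in\Delta(z,g)$ with $i\in B_s$, $j\in B_t$ and $s\neq t$. Then $z\in O_i\cap O_j$. A point $y\in O_i\cap O_j\cap Q(g,R\cup B_u)$ would have $i,j\in B_u$, because $i,j\notin R$, and disjointness would give $s=u=t$. So $O_i\cap O_j$ misses $K$.
\end{proof}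

Disjointness cannot be dropped: with $R=\emptyset$ and all finite sets as blocks, $K$ is dense in the product. The root will be produced by Fodor's lemma. We need only the following consequence of it, which has a short direct proof.

\begin{lemma}\label{lem:fodor}
Let $\lambda$ be an infinite cardinal, let $\Lambda$ be the set of nonzero limit ordinals below $\lambda^+$, and let $f:\Lambda\to\lambda^+$ satisfy $f(\alpha)<\alpha$ for all $\alpha\in\Lambda$. Then $f$ is constant on a subset of $\Lambda$ that is unbounded in $\lambda^+$.
\end{lemma}

\begin{proof}
Suppose that every fiber of $f$ is bounded. For $\beta<\lambda^+$ the set $\{\alpha\in\Lambda:f(\alpha)\le\beta\}$ is a union of at most $\lambda$ fibers, so by regularity it has an upper bound $c(\beta)<\lambda^+$. Choose $\beta_0<\beta_1<\cdots$ below $\lambda^+$ with $\beta_{n+1}>c(\beta_n)$, and let $\alpha=\sup_n\beta_n\in\Lambda$. Since $f(\alpha)<\alpha$, there is $n$ with $f(\alpha)\le\beta_n$, and then $\alpha\le c(\beta_n)<\beta_{n+1}\le\alpha$, a contradiction.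
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:union}]
Let $\mathcal U$ be an open cover of $X$. A \emph{box} $B$ is given by a finite set $\operatorname{dom}B\subset I$ and open sets $B_i\subset X_i$ for $i\in\operatorname{dom}B$; as a set, $B=\{x\in X:x_i\in B_i\text{ for all }i\in\operatorname{dom}B\}$. A box is \emph{good} if it is contained in a member of $\mathcal U$. Boxes form a base of $X$, so the good boxes cover $X$. The point $g_0$ plays the role of $0$ in Section~\ref{sec:covers}: the shadow of $x$ on a finite set $D$ equals $x$ on $D$ and $g_0$ elsewhere. If $x$ lies in a good box $B$, its shadow on $\operatorname{dom}B$ also lies in $B$. It therefore suffices to choose for each $x\in X$ a good box around it in such a way that all the shadows lie in one compact subset of $X$; by Lemma~\ref{lem:blocks}, we want each domain to lie in a root and one block.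

\emph{Step 1: a chain of index sets.} A separate choice of a box for each point gives no control over the domains. A face, however, is compact and needs only finitely many boxes, hence finitely many coordinates. We take faces over a growing chain of index sets, and we let the chain absorb the coordinates used at each stage, so that the new coordinates of different stages are disjoint.

Define by recursion on $\alpha<\lambda^+$ sets $A_\alpha\subset I$ with $|A_\alpha|\le\lambda$. Let $A_0=\emptyset$, and let $A_\alpha=\bigcup_{\beta<\alpha}A_\beta$ for limit $\alpha$; this is a union of at most $\lambda$ sets of size at most $\lambda$. Given $A_\alpha$, for each $\nu<\lambda$ the face $Q(g_\nu,A_\alpha)$ is a compact subset of $\Sigma_\lambda(g_\nu)\subset X$. Choose a finite family $\mathcal B_{\nu,\alpha}$ of good boxes that covers it, and put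
\[
D_{\nu,\alpha}=\bigcup\{\operatorname{dom}B:B\in\mathcal B_{\nu,\alpha}\},\qquad A_{\alpha+1}=A_\alpha\cup\bigcup_{\nu<\lambda}D_{\nu,\alpha}.
\]
Each $D_{\nu,\alpha}$ is finite, so $|A_{\alpha+1}|\le\lambda$. The chain is increasing; let $A=\bigcup_{\alpha<\lambda^+}A_\alpha$. The \emph{layers} $L_\alpha=A_{\alpha+1}\setminus A_\alpha$ are pairwise disjoint: if $\alpha<\alpha'$, then $L_\alpha\subset A_{\alpha+1}\subset A_{\alpha'}$, and $A_{\alpha'}$ misses $L_{\alpha'}$. The new part $D_{\nu,\alpha}\setminus A_\alpha$ of $D_{\nu,\alpha}$ lies in $L_\alpha$.

\emph{Step 2: the root.} The old part $D_{\nu,\alpha}\cap A_\alpha$ may be spread over several earlier layers, and these may move up with $\alpha$. We show that for many $\alpha$ they do not. Fix $\nu<\lambda$. For a nonzero limit $\alpha$ the finite set $D_{\nu,\alpha}\cap A_\alpha$ lies in the increasing union $\bigcup_{\beta<\alpha}A_\beta$, hence in $A_{f_\nu(\alpha)}$ for some $f_\nu(\alpha)<\alpha$. By Lemma~\ref{lem:fodor} there are an unbounded set $E_\nu\subset\lambda^+$ and $\gamma_\nu<\lambda^+$ with $D_{\nu,\alpha}\cap A_\alpha\subset A_{\gamma_\nu}$ for all $\alpha\in E_\nu$. Let $\gamma=\sup_{\nu<\lambda}\gamma_\nu$; then $\gamma<\lambda^+$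 by regularity, and
\begin{equation}\label{eq:split}
D_{\nu,\alpha}\subset A_\gamma\cup L_\alpha\qquad\text{for all }\nu<\lambda\text{ and }\alpha\in E_\nu .
\end{equation}

\emph{Step 3: the compact set.} Let
\[
K=\bigcup_{\gamma\le\alpha<\lambda^+}Q(g_0,A_\gamma\cup L_\alpha).
\]
For $\alpha\ge\gamma$ the layer $L_\alpha$ misses $A_\alpha\supset A_\gamma$, so $K$ is compact by Lemma~\ref{lem:blocks}. Since $|A_\gamma\cup L_\alpha|\le\lambda$, we have $K\subset\Sigma_\lambda(g_0)\subset X$.

\emph{Step 4: $\operatorname{St}(K,\mathcal U)=X$.} Let $x\in\Sigma_\lambda(g_\nu)$. The set $A$ may be a proper subset of $I$, so $x$ need not lie in any of the faces of Step~1; but the boxes chosen there see only coordinates in $A$. The set $\Delta(x,g_\nu)\cap A$ has at most $\lambda$ elements, each in some $A_\beta$, so by regularity it lies in $A_\xi$ for some $\xi<\lambda^+$. Choose $\alpha\in E_\nu$ with $\alpha\ge\max(\xi,\gamma)$, and let $x'$ equal $x$ on $A_\alpha$ and $g_\nu$ elsewhere. Then $x'\in Q(g_\nu,A_\alpha)$, so $x'\in B$ for some $B\in\mathcal B_{\nu,\alpha}$. The points $x$ and $x'$ agree on $A_\alpha$ by definition, and on $A\setminus A_\alpha$ both equal $g_\nu$. Since $\operatorname{dom}B\subset A_{\alpha+1}\subset A$,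 also $x\in B$. Let $y$ be the shadow of $x$ on $\operatorname{dom}B$. Then $\Delta(y,g_0)\subset D_{\nu,\alpha}\subset A_\gamma\cup L_\alpha$ by~\eqref{eq:split}, so $y\in K\cap B$. The box $B$ lies in some $U\in\mathcal U$; this $U$ contains $x$ and meets $K$.

For the last statement of the theorem, let $(g_\nu)_{\nu<\lambda}$ list representatives of the cosets of $\Sigma_\lambda$ in $G$, with repetitions if necessary. Then $G=\bigcup_{\nu<\lambda}\Sigma_\lambda g_\nu=\bigcup_{\nu<\lambda}\Sigma_\lambda(g_\nu)$.
\end{proof}

Compactness of the factors makes the families $\mathcal B_{\nu,\alpha}$ finite and the closed set $K$ compact. That there are at most $\lambda$ centers $g_\nu$ is used twice: it keeps $|A_{\alpha+1}|\le\lambda$, so that the faces stay inside $X$, and it gives $\gamma<\lambda^+$, so that the root has size at most $\lambda$.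

\begin{proof}[Proof of Theorem~\ref{thm:example}]
As a subgroup of $\mathbb Z_2^{\omega_1}$, $G$ is a Hausdorff topological group. It contains $\Sigma=\Sigma_\omega$ with index at most $|C|=\omega$, so it is star compact by Theorem~\ref{thm:union} with $\lambda=\omega$. It is not countably compact by Lemma~\ref{lem:notcc}.
\end{proof}

\section{Large closed discrete subsets and the bound on the index}\label{sec:large}

Lemma~\ref{lem:notcc} rests on two properties of the points $h_n$: every neighborhood of $\mathbf 1$ contains all but finitely many of them, and any finitely many of them vanish together on uncountably many coordinates, which keeps $\mathbf 1$ out of $G$. To obtain $\kappa$ points with these properties we reserve, for each finite set $S\subset\kappa$, many coordinates on which exactly the points with index in $S$ are trivial.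

\begin{lemma}\label{lem:points}
Let $\kappa$ and $\lambda$ be infinite cardinals, let $J$ be a set with $|J|>\lambda$, and let $M_i$ be nontrivial compact groups indexed by $i\in I=[\kappa]^{<\omega}\times J$. Then there is a group $\Sigma_\lambda\le G\le\prod_{i\in I}M_i$ with $[G:\Sigma_\lambda]=\kappa$ that has a closed discrete subset of cardinality $\kappa$.
\end{lemma}

\begin{proof}
Pick $m_i\in M_i\setminus\{e\}$ and let $p=(m_i)_{i\in I}$. For $\nu<\kappa$ define $z_\nu\in\prod_{i\in I} M_i$ by
\[
z_\nu(S,j)=\begin{cases}e&\text{if }\nu\in S,\\ m_{(S,j)}&\text{if }\nu\notin S.\end{cases}
\]
Let $H$ be the subgroup generated by the $z_\nu$, and let $G=\Sigma_\lambda H$, a subgroup because $\Sigma_\lambda$ is normal. For $\mu\neq\nu$ and every $j\in J$ we have $z_\nu(\{\nu\},j)=e\ne z_\mu(\{\nu\},j)$, so $|\Delta(z_\mu,z_\nu)|>\lambda$ and the $z_\nu$ lie in distinct cosets of $\Sigma_\lambda$. Together with $|H|\le\kappa$ this gives $[G:\Sigma_\lambda]=\kappa$.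

Next, $p\notin G$. Each $h\in H$ is a word in the elements $z_\nu^{\pm1}$ with $\nu$ in a finite set $F$. At the coordinates $(F,j)$ all these letters equal $e$, so $h(F,j)=e\neq m_{(F,j)}$ for all $j\in J$. Hence $|\Delta(p,h)|>\lambda$ and $p\notin\Sigma_\lambda h$.

A basic neighborhood of $p$ restricts finitely many coordinates $(S_1,j_1),\dots,(S_k,j_k)$, and $z_\nu$ agrees with $p$ on them if $\nu\notin S_1\cup\dots\cup S_k$. So every neighborhood of $p$ contains all but finitely many $z_\nu$. A point $x\in G$ and $p$ have disjoint neighborhoods, and the one of $x$ contains only finitely many $z_\nu$. Thus $\{z_\nu:\nu<\kappa\}$ is closed and discrete in $G$.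
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Let $|J|=|I|$. Since $|[\lambda]^{<\omega}|=\lambda<|J|$, we may identify $I$ with $[\lambda]^{<\omega}\times J$. Lemma~\ref{lem:points} with $\kappa=\lambda$ gives a group $G\ge\Sigma_\lambda$ of index $\lambda$ over $\Sigma_\lambda$ with a closed discrete subset of size $\lambda$. It is star compact by Theorem~\ref{thm:union}, and it is dense because $\Sigma_\lambda$ is.
\end{proof}

For Theorem~\ref{thm:sharp} we need an obstruction to star compactness. If $W$ is closed and discrete and each $w\in W$ has a neighborhood $U_w$ that contains no other point of $W$, then a set whose star with respect to $\{X\setminus W\}\cup\{U_w:w\in W\}$ is everything must meet every $U_w$. When $W$ is large enough to index a base of a second factor, this forces the projection of the set to be dense.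

\begin{lemma}\label{lem:product}
Let $Z$ have a closed discrete subset of cardinality $\kappa$, and let $Y$ be a noncompact space with a base of at most $\kappa$ sets. Then $Z\times Y$ is not star compact.
\end{lemma}

\begin{proof}
Let $\{V_t:t\in T\}$ be a base of $Y$ consisting of nonempty sets, with $|T|\le\kappa$. Choose distinct points $z_t$ $(t\in T)$ in the closed discrete subset of $Z$, points $y_t\in V_t$, and let $w_t=(z_t,y_t)$. Every point of $Z$ has an open neighborhood $O$ containing at most one $z_t$, and then $O\times Y$ contains at most one $w_t$. So $W=\{w_t:t\in T\}$ is closed and discrete. Let $O_t$ be an open neighborhood of $z_t$ that contains no other $z_s$, let $U_t=O_t\times V_t$, and let $\mathcal U=\{(Z\times Y)\setminus W\}\cup\{U_t:t\in T\}$. The only member of $\mathcal U$ that contains $w_t$ is $U_t$. If $K$ is compact and $\operatorname{St}(K,\mathcal U)=Z\times Y$, then $K$ meets every $U_t$, so the projection of $K$ to $Y$ meets every $V_t$. This projection is dense and compact, hence equal to $Y$, contrary to the assumption on $Y$.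
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For a set $I'$ write $\Sigma_\lambda[I']$ for the subgroup $\Sigma_\lambda$ of $\mathbb Z_2^{I'}$. Let $I_0=[\lambda^+]^{<\omega}\times\lambda^+$. Lemma~\ref{lem:points} with $\kappa=J=\lambda^+$ gives a group $\Sigma_\lambda[I_0]\le G_0\le\mathbb Z_2^{I_0}$ of index $\lambda^+$ over $\Sigma_\lambda[I_0]$ with a closed discrete subset of size $\lambda^+$. Let $Y=\Sigma_\lambda[\lambda^+]$. It is dense in $\mathbb Z_2^{\lambda^+}$ and does not contain $\mathbf 1$, so it is not compact. It has a base of $\lambda^+$ sets, one for each function from a finite subset of $\lambda^+$ to $\mathbb Z_2$. By Lemma~\ref{lem:product} the group $G=G_0\times Y$ is not star compact. With $I=I_0\sqcup\lambda^+$ we have $|I|=\lambda^+$, $G\le\mathbb Z_2^I$ and $\Sigma_\lambda[I]=\Sigma_\lambda[I_0]\times Y\le G$. Finally $G/\Sigma_\lambda[I]\cong G_0/\Sigma_\lambda[I_0]$, so the index is $\lambda^+$.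
\end{proof}

\begin{remark}
The product of a star compact group and a countably compact group need not be star compact. Take a star compact group $Z$ with a closed discrete subset of size $\omega_1$ (Theorem~\ref{thm:large} with $\lambda=\omega_1$) and $Y=\Sigma_\omega\le\mathbb Z_2^{\omega_1}$, and apply Lemma~\ref{lem:product}.
\end{remark}

\section{Dense subgroups of compact abelian groups}\label{sec:abelian}

A compact abelian group of large weight need not be a product of many factors, but it maps onto one. We then pull back the subgroup of Theorem~\ref{thm:large}. The following lemma shows that star compactness survives.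

\begin{lemma}\label{lem:preimage}
Let $r:X'\to X$ be an open and closed continuous surjection with compact fibers. If $X$ is star compact, then $X'$ is star compact.
\end{lemma}

\begin{proof}
Since $r$ is closed, for an open set $W\supset r^{-1}(x)$ the set $W^\ast=X\setminus r(X'\setminus W)$ is an open neighborhood of $x$ with $r^{-1}(W^\ast)\subset W$. It follows that $r^{-1}(L)$ is compact for compact $L\subset X$: given a family of open sets that covers $r^{-1}(L)$, cover each fiber $r^{-1}(x)$ with $x\in L$ by finitely many members, with union $W_x$, and cover $L$ by finitely many sets $W_x^\ast$.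

Let $\mathcal U$ be an open cover of $X'$. For $x\in X$ choose a finite family $\mathcal U_x\subset\mathcal U$ that covers $r^{-1}(x)$ and all of whose members meet $r^{-1}(x)$, and put
\[
V_x=\Bigl(\bigcup\mathcal U_x\Bigr)^{\ast}\cap\bigcap_{U\in\mathcal U_x}r(U).
\]
The first set ensures that every point over $V_x$ lies in a member of $\mathcal U_x$, the second that every member of $\mathcal U_x$ meets every fiber over $V_x$. As $r$ is open, $V_x$ is an open neighborhood of $x$. Let $L\subset X$ be compact with $\operatorname{St}(L,\{V_x:x\in X\})=X$. Given $q\in X'$, choose $x$ with $r(q)\in V_x$ and a point $l\in V_x\cap L$. Then $q\in U$ for some $U\in\mathcal U_x$, and $l\in r(U)$, so $U$ meets $r^{-1}(L)$. Hence $\operatorname{St}(r^{-1}(L),\mathcal U)=X'$.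
\end{proof}

The map onto a product comes from a direct sum inside the dual group. A set $L$ of nonzero elements of an abelian group is \emph{independent} if the sum of the cyclic groups $\langle a\rangle$ $(a\in L)$ is direct.

\begin{lemma}\label{lem:independent}
An uncountable abelian group $A$ has an independent subset of cardinality $|A|$.
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal independent set $L$. Let $B=\langle L\rangle$ and $\mu=\max(|L|,\omega)$; then $|B|\le\mu$. If $a\ne0$, then $\langle a\rangle\cap B\neq0$, for otherwise $L\cup\{a\}$ would be a larger independent set. Let $A[n]=\{a:na=0\}$. For a prime $p$ we have $A[p]\subset B$, since a nonzero subgroup of a group of order $p$ is the whole group. Multiplication by $p$ maps $A[pm]$ into $A[m]$ with kernel $A[p]$, so $|A[n]|\le\mu$ for all $n\ge1$ by induction on the number of prime factors. Multiplication by $n$ maps the group $A_n=\{a:na\in B\}$ into $B$ with kernel $A[n]$, so $|A_n|\le\mu$. Since $A=\bigcup_{n\ge1}A_n$, we get $|A|\le\mu$, and $|L|=|A|$ because $A$ is uncountable.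
\end{proof}

Let $\mathbb T$ be the circle group. For a discrete abelian group $A$ let $\widehat A$ be the group of homomorphisms $A\to\mathbb T$; it is a closed subgroup of $\mathbb T^A$, hence compact. By Pontryagin duality every compact abelian group $K$ is topologically isomorphic to $\widehat A$, where $A$ is the discrete group of continuous homomorphisms $K\to\mathbb T$. Since $\mathbb T$ is divisible, every homomorphism from a subgroup of $A$ to $\mathbb T$ extends to $A$.

\begin{proof}[Proof of Theorem~\ref{thm:abelian}]
If $K$ is metrizable, a star compact subgroup is pseudocompact and metrizable, hence compact, by Proposition~\ref{prop:chain}; in particular it is countably compact. If $K$ is not metrizable, then $w(K)\ge\omega_1=\omega^+$, since a regular space with a countable base is metrizable. So the first statement follows from the second with $\lambda=\omega$.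

Let $w(K)\ge\lambda^+$ and $K=\widehat A$. From $K\subset\mathbb T^A$ we get $w(K)\le\max(|A|,\omega)$, so $|A|\ge\lambda^+$. By Lemma~\ref{lem:independent} there is an independent set $L\subset A$ with $|L|\ge\lambda^+$. For $a\in L$ let $M_a=\widehat{\langle a\rangle}$. Evaluation at $a$ identifies $M_a$ with $\mathbb T$ if $a$ has infinite order and with the group of $n$th roots of unity if $a$ has order $n\ge2$, so $M_a$ is a nontrivial compact group. Define
\[
r:K\to P=\prod_{a\in L}M_a,\qquad r(\chi)=\bigl(\chi|_{\langle a\rangle}\bigr)_{a\in L}.
\]
This is a continuous homomorphism. It is surjective: by independence, a point of $P$ defines a homomorphism $\bigoplus_{a\in L}\langle a\rangle\to\mathbb T$, and this extends to $A$. As a continuous map from a compact space to a Hausdorff space, $r$ is closed with compact fibers. It is also open: if $U\subset K$ is open, then $r^{-1}(r(U))=U\cdot\ker r$ is open, and $P\setminus r(U)$ is the image of its complement, hence closed.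

Let $G\le P$ be a dense star compact subgroup with a closed discrete subset $\{z_\nu:\nu<\lambda\}$ of size $\lambda$, as in Theorem~\ref{thm:large}, and let $G'=r^{-1}(G)$. If $U\subset K$ is open and nonempty, then the open set $r(U)$ meets $G$, so $U$ meets $G'$; thus $G'$ is dense in $K$. Since $G'$ is a full preimage, $r(S\cap G')=r(S)\cap G$ for every $S\subset K$, so the restriction $G'\to G$ of $r$ is open and closed, and its fibers are fibers of $r$. By Lemma~\ref{lem:preimage}, $G'$ is star compact. Choose $w_\nu\in r^{-1}(z_\nu)$; these points are distinct. For $q\in G'$ let $O$ be a neighborhood of $r(q)$ in $G$ that contains at most one $z_\nu$; then $r^{-1}(O)$ is a neighborhood of $q$ in $G'$ that contains at most one $w_\nu$. So $\{w_\nu:\nu<\lambda\}$ is a closed discrete subset of $G'$ of size $\lambda$.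
\end{proof}

\section{Least weight and cardinality of a counterexample}\label{sec:minimal}

Let $\mathfrak c=2^{\omega}$.

\begin{proposition}\label{prop:minimal}
A star compact group that is not countably compact has weight at least $\omega_1$ and cardinality at least $\mathfrak c$. The group of Theorem~\ref{thm:example} has weight $\omega_1$ and cardinality $\mathfrak c$.
\end{proposition}

\begin{proof}
Let $H$ be a star compact group that is not countably compact. It is pseudocompact by Proposition~\ref{prop:chain}(b). If its weight were countable, it would be metrizable and hence compact by Proposition~\ref{prop:chain}(c).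

For the cardinality we first show that $\bigcap_n\overline{O_n}\neq\emptyset$ for every decreasing sequence of nonempty open sets $O_n\subset H$. Otherwise every point has a neighborhood that misses some $O_n$, hence all later ones. Choose $x_n\in O_n$ and continuous functions $f_n:H\to[0,n]$ with $f_n(x_n)=n$ that vanish outside $O_n$. The sum $\sum_nf_n$ is locally finite, so it is continuous, and it is unbounded, which contradicts pseudocompactness.

The group $H$ is infinite, since it is not compact, and it is not discrete, since an infinite discrete space is not pseudocompact. By homogeneity it has no isolated points, so every nonempty open set $O$ has two points, and by regularity these have open neighborhoods with disjoint closures contained in $O$. This gives nonempty open sets $O_\sigma$, indexed by the finite binary sequences $\sigma$, with $\overline{O_{\sigma0}}\cup\overline{O_{\sigma1}}\subset O_\sigma$ and $\overline{O_{\sigma0}}\cap\overline{O_{\sigma1}}=\emptyset$. For each $b\in2^\omega$ choose a point in $\bigcap_n\overline{O_{b|n}}$. If $b\ne b'$ first differ after the common segment $\sigma$, the two points lie in the disjoint sets $\overline{O_{\sigma0}}$ and $\overline{O_{\sigma1}}$.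 So $|H|\ge\mathfrak c$.

The group $G$ of Theorem~\ref{thm:example} is a subspace of $\mathbb Z_2^{\omega_1}$, so $w(G)\le\omega_1$. The subgroup $\Sigma$ is the union of the $\omega_1\le\mathfrak c$ faces $Q(0,\alpha)$ with $\alpha<\omega_1$, each of size at most $\mathfrak c$, and $C$ is countable, so $|G|\le\mathfrak c$. The lower bounds just proved give equality.
\end{proof}

\begin{thebibliography}{9}

\bibitem{stars}
\emph{Classes defined by stars and neighbourhood assignments},
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2007/\allowbreak vMTkWilson.pdf}.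

\end{thebibliography}
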